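# No sum of two nonprincipal ultrafilters on $\mathbb Z$ is a product of two

## The theorem on $q+p=s\cdot r$

**Theorem 1.** If $p,r\in\mathbb Z^*$, $q,s\in\beta\mathbb Z$ and $q+p=s\cdot r$, then $q\in\mathbb Z$ or $s\in\mathbb Z$. In particular $q+p=s\cdot r$ has no solution with $p,q,r,s\in\mathbb Z^*$.

Here $\beta\mathbb Z$ is the set of all ultrafilters on $\mathbb Z$, an integer $x$ is identified with the principal ultrafilter $\{A\subseteq\mathbb Z: x\in A\}$, and $\mathbb Z^*=\beta\mathbb Z\setminus\mathbb Z$ is the set of nonprincipal ultrafilters. Addition and multiplication of integers both extend to $\beta\mathbb Z$. The question, which comes from Hindman and Strauss, *Algebra in the Stone-Čech Compactification*, is whether an extended sum can equal an extended product when all four ingredients are nonprincipal: (a) in $\mathbb N^*$, (b) in $\mathbb Z^*$. Theorem 1 answers (b) with no. Since $\mathbb N^*\subseteq\mathbb Z^*$, the answer to (a) is no as well.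

The theorem is proved by counting. Fix $p,r\in\mathbb Z^*$ and put
$$M=\{m\in\mathbb Z:\ m+p\in\beta\mathbb Z\cdot r\},\qquad N=\{n\in\mathbb Z:\ n\cdot r\in\beta\mathbb Z+p\}.$$
So $M$ records the integer translates of $p$ that are "multiples" of $r$, and $N$ records the integer multiples of $r$ that are "translates" of $p$.

**Theorem 2.** For all $p,r\in\mathbb Z^*$ we have $|M|\le 2$ and $|N|\le 1$.

For example, if $p=r$ then $0\in M$ and $1\in N$, because $0+r=1\cdot r$. Theorem 2 then gives $N=\{1\}$.

The same tools give a sharper statement.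

**Theorem 3.** For $p,r\in\mathbb Z^*$ there is at most one $m\in\mathbb Z$ with $m+p\in\mathbb Z^*\cdot r$, and at most one $m\in\mathbb Z$ with $m+p\in\mathbb Z\cdot r$. Moreover $|(\beta\mathbb Z+p)\cap(\beta\mathbb Z\cdot r)|\le2$. A sum of at least two elements of $\mathbb Z^*$ is never equal to a product of at least two elements of $\mathbb Z^*$. None of the four nonprincipality hypotheses (on $p,q,r,s$) in the last sentence of Theorem 1 can be dropped, even within $\mathbb N$ and $\mathbb N^*$.

## Ultrafilters, limits, and the two operations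

**Topology.** The sets $\overline A=\{p\in\beta\mathbb Z: A\in p\}$, for $A\subseteq\mathbb Z$, are clopen and form a basis. With this topology $\beta\mathbb Z$ is compact Hausdorff and $\mathbb Z$ is dense in it. The set $\beta\mathbb N$ is identified with the closure $\overline{\mathbb N}$. A nonprincipal ultrafilter contains no finite set. So if $r\in\mathbb Z^*$, then $\{b:|b|\ge R\}\in r$ for every $R$; we say that $|b|\to\infty$ along $r$.

**Limits.** Let $t$ be an ultrafilter on $\mathbb Z$ and $(x_n)_{n\in\mathbb Z}$ a family in a compact Hausdorff space $X$. Then $t\text{-}\lim_n x_n$ is the unique $x\in X$ such that $\{n:x_n\in U\}\in t$ for every neighborhood $U$ of $x$. We use three facts. Continuous maps commute with $t\text{-}\lim$. If $C$ is closed and $\{n:x_n\in C\}\in t$, then the limit is in $C$. Changing $x_n$ for $n$ outside a member of $t$ does not change the limit. Each $f:\mathbb Z\to K$ with $K$ compact Hausdorff has a unique continuous extension $\tilde f:\beta\mathbb Z\to K$, namely $\tilde f(p)=p\text{-}\lim_b f(b)$.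

**Operations.** By definition, $A\in p+q$ if and only if $\{x:-x+A\in q\}\in p$, where $-x+A=\{y:x+y\in A\}$. Likewise $A\in p\cdot q$ if and only if $\{x:x^{-1}A\in q\}\in p$, where $x^{-1}A=\{y:xy\in A\}$. If the left factor is an integer, this says that $m+p$ is the image of $p$ under $y\mapsto m+y$ and $nr=n\cdot r$ is the image of $r$ under $b\mapsto nb$. Hence for all integers $a,m$ the ultrafilter $m+ar$ is the image of $r$ under $b\mapsto ab+m$, and
$$\tilde f(m+ar)=r\text{-}\lim_b f(ab+m).\tag{1}$$
For general left factors, the definition says that $A\in q+p$ exactly when $A\in m+p$ for $q$-many $m$. So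
$$q+p=q\text{-}\lim_m\,(m+p),\qquad s\cdot r=s\text{-}\lim_n\,(n\cdot r).\tag{2}$$
Both operations are associative. The maps $t\mapsto t+p$ and $t\mapsto t\cdot r$ are continuous for every fixed right factor, and $t\mapsto m+t$, $t\mapsto n\cdot t$ are continuous for *integers* $m,n$. The image of the compact space $\beta\mathbb Z$ under $t\mapsto t+p$ is closed, and the images of the points of the dense set $\mathbb Z$ are dense in it. The same holds for $t\mapsto t\cdot r$. So
$$\operatorname{cl}\{m+p:m\in\mathbb Z\}=\beta\mathbb Z+p,\qquad \operatorname{cl}\{nr:n\in\mathbb Z\}=\beta\mathbb Z\cdot r.\tag{3}$$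

**Nonprincipality is inherited.** If $p\in\mathbb Z^*$ and $t\in\beta\mathbb Z$, then $t+p\in\mathbb Z^*$: for integers $c$ and $m$ the set $\{y:m+y=c\}$ is a singleton, hence not in $p$, so $\{c\}\notin t+p$. If $r\in\mathbb Z^*$ and $t\ne0$, then $t\cdot r\in\mathbb Z^*$: for $x\ne0$ the set $\{y:xy=c\}$ has at most one element, hence is not in $r$, so $\{x:x^{-1}\{c\}\in r\}\subseteq\{0\}$, and $\{0\}\notin t$. Finally $0\cdot r=0$.

**The $\ell$-adic value of an ultrafilter.** For a prime $\ell$ let $\mathbb Z_\ell$ be the ring of $\ell$-adic integers: a compact topological ring without zero divisors that contains $\mathbb Z$. Let $h=h_\ell:\beta\mathbb Z\to\mathbb Z_\ell$ be the continuous extension of the inclusion. Concretely, $h_\ell(p)\equiv c\pmod{\ell^j}$ means $c+\ell^j\mathbb Z\in p$. For example, if $p\in\mathbb Z^*$ contains $\{3^k+2:k\ge1\}$, then $h_3(p)=2$. If $p\in\mathbb Z^*$ contains $\{k!:k\ge1\}$, then $h_\ell(p)=0$ for every $\ell$. From (1), $h(m+p)=m+h(p)$ and $h(nr)=n\,h(r)$ for integers $m,n$. Taking limits as in (2),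
$$h(q+p)=h(q)+h(p),\qquad h(t\cdot r)=h(t)\,h(r).\tag{4}$$

**Size characters.** For $\theta\in\mathbb R$ let $L_\theta(y)=|y|^{i\theta}$ for $y\neq0$ and $L_\theta(0)=1$, a map into the unit circle $S^1$. It sees only the size of $y$. Let $p,r\in\mathbb Z^*$. Since $|m+y|^{i\theta}/|y|^{i\theta}=|1+m/y|^{i\theta}\to1$ as $|y|\to\infty$, formula (1) gives $\tilde L_\theta(m+p)=\tilde L_\theta(p)$ for $m\in\mathbb Z$. Since $|nb|^{i\theta}=|n|^{i\theta}|b|^{i\theta}$ for $nb\ne0$, it also gives $\tilde L_\theta(nr)=|n|^{i\theta}\tilde L_\theta(r)$ for $n\ne0$. Taking limits in the left factor,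
$$\tilde L_\theta(t+p)=\tilde L_\theta(p)\ \ (t\in\beta\mathbb Z),\qquad \tilde L_\theta(t\cdot r)=\tilde L_\theta(t)\,\tilde L_\theta(r)\ \ (0\ne t\in\beta\mathbb Z).\tag{5}$$

## Solutions with one integer among the four

The simplest cases are those where one of the four ultrafilters is an integer. There solutions exist in abundance, and this is the sharpness part of Theorem 3.

Note first that $\mathbb N^*+\mathbb N^*\subseteq\mathbb N^*$ and $\mathbb N^*\cdot\mathbb N^*\subseteq\mathbb N^*$: nonprincipality was just checked, and $\mathbb N$ belongs to the sum and to the product because $\mathbb N$ is closed under both operations. If $w\in\mathbb N^*$ and $m\in\mathbb N$, then $-m+w\in\mathbb N^*$, since $\{y:-m+y\in\mathbb N\}=\{y:y>m\}\in w$. Finally $w+m=m+w$ for $m\in\mathbb Z$, since both are the image of $w$ under $y\mapsto y+m$.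

Let $m\in\mathbb N$. In each of the following cases the other three ultrafilters are in $\mathbb N^*$ and $q+p=s\cdot r$.

- $q=m$: take any $s,r\in\mathbb N^*$ and $p=-m+s\cdot r$. Then $m+p=s\cdot r$.
- $p=m$: take any $s,r\in\mathbb N^*$ and $q=-m+s\cdot r$. Then $q+m=m+q=s\cdot r$.
- $s=1$: take any $q,p\in\mathbb N^*$ and $r=q+p$. Then $1\cdot r=q+p$.
- $r=1$: take any $q,p\in\mathbb N^*$ and $s=q+p$. Then $s\cdot1=q+p$.

So none of the four nonprincipality hypotheses can be dropped, and an impossibility proof must use all four.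

## Evaluating $q+p=s\cdot r$ once, at residues and at sizes

A sensible first attempt is to apply the maps $h_\ell$ and $\tilde L_\theta$ to both sides and look for a contradiction. By (4) and (5), a solution in $\mathbb Z^*$ satisfies
$$h_\ell(q)+h_\ell(p)=h_\ell(s)h_\ell(r),\qquad \tilde L_\theta(p)=\tilde L_\theta(s)\tilde L_\theta(r).$$
These conditions can all hold at once, so they cannot produce a contradiction. Here is an explicit instance. The set $E=\bigcap_{n\ge1}\overline{n\mathbb N}$ is closed. It is nonempty by compactness, since $n_1\cdots n_k\in n_1\mathbb N\cap\dots\cap n_k\mathbb N$. It is closed under multiplication, since $xy\in n\mathbb N$ whenever $x\in\mathbb N$ and $y\in n\mathbb N$. By Ellis's theorem (a compact right topological semigroup contains an idempotent) there is $u\in E$ with $u\cdot u=u$. No integer lies in $n\mathbb N$ for all $n\ge1$, so $u\in\mathbb N^*$. Since $\ell^j\mathbb N\in u$ for all $j$, we have $h_\ell(u)=0$ for every $\ell$. By (5), $\tilde L_\theta(u)=\tilde L_\theta(u)^2$, so $\tilde L_\theta(u)=1$ for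 every $\theta$. With $p=q=r=s=u$, the residue condition reads $0+0=0\cdot0$ and the size condition reads $1=1\cdot1$.

So evaluating the single equation $q+p=s\cdot r$ loses too much. What helps is that the two sides are limits, by (2), of the countable families $(m+p)_m$ and $(nr)_n$. This turns one equation into infinitely many.

## Separating two countable families

The purpose of the next lemma is to show that if two countable families have a common ultrafilter limit, then many members of one family lie in the closure of the other.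

**Lemma 1.** Let $(a_n)_{n\in\mathbb Z},(b_n)_{n\in\mathbb Z}$ be families in $\beta\mathbb Z$, let $t,t'\in\beta\mathbb Z$, and suppose $t\text{-}\lim_na_n=t'\text{-}\lim_nb_n=w$. Then
$$\{n:a_n\in\operatorname{cl}\{b_j:j\in\mathbb Z\}\}\in t\quad\text{or}\quad\{n:b_n\in\operatorname{cl}\{a_j:j\in\mathbb Z\}\}\in t'.$$

*Proof.* Let $N_1=\{n:a_n\notin\operatorname{cl}\{b_j\}\}$ and $N_2=\{n:b_n\notin\operatorname{cl}\{a_j\}\}$. If the conclusion fails, then $N_1\in t$ and $N_2\in t'$. We build disjoint sets $A,B$ that both belong to $w$.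

For $n\in N_1$ some basic neighborhood of $a_n$ misses every $b_j$. That is, there is $A_n\in a_n$ with $A_n\notin b_j$ for all $j$. Similarly, for $n\in N_2$ there is $B_n\in b_n$ with $B_n\notin a_j$ for all $j$. These sets may overlap, so we trim them. Enumerate $N_1=\{n_1,n_2,\dots\}$ and $N_2=\{k_1,k_2,\dots\}$ (finite or infinite lists) and put
$$A_i'=A_{n_i}\setminus\bigcup_{l\le i}B_{k_l},\qquad B_l'=B_{k_l}\setminus\bigcup_{i\le l}A_{n_i}.$$
Only finitely many sets are removed each time, and none of them belongs to the ultrafilter in question. So $A_i'\in a_{n_i}$ and $B_l'\in b_{k_l}$. Also $A_i'\cap B_l'=\emptyset$ for all $i,l$: if $l\le i$, then $A_i'$ misses $B_{k_l}\supseteq B_l'$; if $i\le l$, then $B_l'$ misses $A_{n_i}\supseteq A_i'$.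

Hence $A=\bigcup_iA_i'$ and $B=\bigcup_lB_l'$ are disjoint. For all $n\in N_1$ we have $a_n\in\overline A$. Since $N_1\in t$ and $\overline A$ is closed, $w\in\overline A$, i.e. $A\in w$. In the same way $B\in w$. Two disjoint sets cannot both belong to an ultrafilter. $\square$

**Theorem 1 follows from Theorem 2.** Let $q+p=s\cdot r$ with $p,r\in\mathbb Z^*$, and suppose $q,s\in\mathbb Z^*$. Apply Lemma 1 with $a_m=m+p$, $b_n=nr$, $t=q$, $t'=s$; the hypothesis is (2). By (3) the conclusion reads
$$M\in q\quad\text{or}\quad N\in s.$$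
But by Theorem 2 the sets $M$ and $N$ are finite, and a nonprincipal ultrafilter contains no finite set. This contradiction proves Theorem 1. $\square$

It remains to prove Theorem 2.

## Integer multiples of $r$ in $\beta\mathbb Z+p$: the bound $|N|\le1$

Here the size characters suffice: they do not see the $t$ in $t+p$, but they do see the integer $n$ in $nr$.

**Step 1: $0\notin N$.** We have $0\cdot r=0$, while every $t+p$ is nonprincipal.

**Step 2: the equations satisfied by $n\in N$.** The sign function takes values in $\{-1,0,1\}$. Since $\operatorname{sgn}(m+y)=\operatorname{sgn}(y)$ once $|y|>|m|$, we have $\widetilde{\operatorname{sgn}}(m+p)=\widetilde{\operatorname{sgn}}(p)$ for integers $m$, and taking limits, $\widetilde{\operatorname{sgn}}(t+p)=\widetilde{\operatorname{sgn}}(p)$ for all $t\in\beta\mathbb Z$. Also $\widetilde{\operatorname{sgn}}(nr)=\operatorname{sgn}(n)\,\widetilde{\operatorname{sgn}}(r)$. Now let $n\in N$, say $nr=t+p$. Then, using (5),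
$$|n|^{i\theta}\,\tilde L_\theta(r)=\tilde L_\theta(p)\ \text{ for all }\theta\in\mathbb R,\qquad \operatorname{sgn}(n)\,\widetilde{\operatorname{sgn}}(r)=\widetilde{\operatorname{sgn}}(p)\in\{\pm1\}.$$

**Step 3: two elements of $N$ coincide.** Let $n,n'\in N$. If $|n|\ne|n'|$, put $\theta=\pi/\log(|n|/|n'|)$. Then $|n|^{i\theta}=e^{i\pi}|n'|^{i\theta}=-|n'|^{i\theta}$, while Step 2 gives $|n|^{i\theta}\tilde L_\theta(r)=|n'|^{i\theta}\tilde L_\theta(r)$ with $|\tilde L_\theta(r)|=1$. This is a contradiction, so $|n|=|n'|$. By the sign equation $\operatorname{sgn}(n)=\operatorname{sgn}(n')$. Hence $n=n'$, and $|N|\le1$. $\square$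

## Integer translates of $p$ in $\beta\mathbb Z\cdot r$: where the same maps stop

Now suppose $m_i+p=t_i\cdot r$ for several integers $m_i$. The unknown multipliers $t_i$ are *ultrafilters*, not integers.

**A case that residues settle.** By (4), $m_i+h_\ell(p)=h_\ell(t_i)h_\ell(r)$. If $h_\ell(r)=0$ for even one prime $\ell$ (for instance if $\{k!:k\ge1\}\in r$), then every $m\in M$ equals $-h_\ell(p)$, so $|M|\le1$.

**A case that they do not settle.** Let $r\in\mathbb Z^*$ contain $\{k!+1:k\ge1\}$ and $p\in\mathbb Z^*$ contain $\{k!:k\ge1\}$. Then $h_\ell(r)=1$ and $h_\ell(p)=0$ for all $\ell$. For $m\in M$, the equation $m+p=t\cdot r$ demands $h_\ell(t)=m$ for all $\ell$, which is no contradiction: any $t\in\mathbb Z^*$ containing $\{m+k!:k\ge1\}$ satisfies it. The size characters demand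
$$\tilde L_\theta(t)\,\tilde L_\theta(r)=\tilde L_\theta(p)\quad\text{for all }\theta,$$
where the value demanded of $\tilde L_\theta(t)$ does not depend on $m$. In the previous section this finished the proof, because the numbers $|n|^{i\theta}$ determine the integer $|n|$. But for $t\in\mathbb Z^*$ and $d\in\mathbb Z$ we have
$$\tilde L_\theta(d+t)=\tilde L_\theta(t)\ \text{ for all }\theta,\qquad h_\ell(d+t)=d+h_\ell(t).$$
If a nonprincipal $t$ meets all the demands for $m$, then $(m'-m)+t$ meets all the demands for $m'$. The size characters cannot tell the $t_i$ apart. The $\ell$-adic values can, but by themselves they do not conflict with anything.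

**What would be needed.** Suppose we had a function $\Lambda:\mathbb Z\to S^1$ such that $\tilde\Lambda(m+ar)=\lambda(a)\tilde\Lambda(r)$ for all integers $a\ne0$ and $m$, where $\lambda$ is a character that depends $\ell$-adically continuously on $a$. Such a $\Lambda$ ignores translations as $L_\theta$ does, but measures the multiplier $\ell$-adically. Taking the character itself for $\Lambda$ fails, because an $\ell$-adic character notices translations. For instance, put $\chi(x)=1$ or $-1$ according as $x\,3^{-v_3(x)}$ is $1$ or $2$ modulo $3$. If $1+3\mathbb Z\in r$, then $\chi=1$ on $1+3\mathbb Z$ and $\chi=-1$ on $2+3\mathbb Z$, so $\tilde\chi(r)=1$ while $\tilde\chi(1+r)=-1$.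

The way out is to let the size characters imitate $\lambda$. On any finite set of positive integers $a$, a suitable power $a^{i\theta}$ is as close as we like to $\lambda(a)$. So we put $\Lambda(b)=|b|^{i\theta}$ with $\theta$ depending on $|b|$, and changing so slowly that passing from $b$ to $ab+m$ does not change it.

To see the imitation in a small case, let $\lambda(a)=(-1)^{v_2(a)}$, so that $\lambda(2)=-1$ and $\lambda(3)=1$. With $\theta=5\pi/\log2$ we get $2^{i\theta}=e^{5\pi i}=-1$ exactly. Also $3^{i\theta}=e^{5\pi i\log_2 3}$ with $5\log_23=7.9248\ldots$, which is close to the even number $8$, and so $|3^{i\theta}-1|<0.24$.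

## A function of size whose multipliers are an arbitrary character

**Lemma 2.** Let $r\in\mathbb Z^*$ and let $\lambda:\mathbb Z\setminus\{0\}\to S^1$ satisfy $\lambda(ab)=\lambda(a)\lambda(b)$. There is $\Lambda:\mathbb Z\to S^1$ such that for all $a\in\mathbb Z\setminus\{0\}$ and $m\in\mathbb Z$,
$$\tilde\Lambda(m+ar)=\lambda(a)\,\tilde\Lambda(r).$$

*Proof.*

**Step 1: imitate $\lambda$ on $\{1,\dots,k\}$ by a power.** We claim that for each $k\ge1$ there is $\theta_k\in\mathbb R$ with
$$|a^{i\theta_k}-\lambda(a)|\le\tfrac1k\qquad(1\le a\le k).\tag{6}$$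
The numbers $\log P$, for $P$ prime, are linearly independent over $\mathbb Q$: an integer relation $\sum c_P\log P=0$ means $\prod P^{c_P}=1$, and unique factorization gives $c_P=0$ for all $P$. Hence the numbers $\frac1{2\pi}\log P$ are also linearly independent. Write $\lambda(P)=e^{2\pi i\varphi_P}$. Kronecker's theorem (Hardy–Wright, *An Introduction to the Theory of Numbers*, Thm 444) gives $\theta_k\in\mathbb R$ such that $\frac{\theta_k}{2\pi}\log P$ is as close as desired to $\varphi_P$ modulo $1$, simultaneously for all primes $P\le k$. So we can have $|P^{i\theta_k}-\lambda(P)|\le k^{-2}$ for these $P$.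

For unimodular numbers $z_1,\dots,z_l,w_1,\dots,w_l$ we have $|\prod z_j-\prod w_j|\le\sum|z_j-w_j|$: replace the factors one at a time; each replacement changes the product by $|z_j-w_j|$ in absolute value. An integer $1\le a\le k$ is a product of at most $\log_2a\le k$ primes, counted with multiplicity, all at most $k$. So $|a^{i\theta_k}-\lambda(a)|\le k\cdot k^{-2}=1/k$. For $a=1$ the difference is $0$, because $\lambda(1)=\lambda(1)^2$ gives $\lambda(1)=1$. This proves (6).

**Step 2: slow the exponents down.** Kronecker's theorem gives no control on the size of $\theta_k$, so we repeat values. Put $\theta_0=0$ and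
$$\kappa(k)=\max\{j\in\{0,\dots,k\}:|\theta_0|,\dots,|\theta_j|\le k\},\qquad\vartheta_k=\theta_{\kappa(k)}\qquad(k\ge0).$$
The set is nonempty since it contains $j=0$. For each $J$ we have $\kappa(k)\ge J$ as soon as $k\ge\max(J,|\theta_0|,\dots,|\theta_J|)$, so $\kappa(k)\to\infty$. For fixed $a\ge1$ and $k$ with $\kappa(k)\ge a$, (6) gives $|a^{i\vartheta_k}-\lambda(a)|\le1/\kappa(k)$. Therefore
$$|\vartheta_k|\le k,\qquad a^{i\vartheta_k}\to\lambda(a)\ \ (k\to\infty)\ \text{ for each fixed integer }a\ge1.\tag{7}$$

**Step 3: choose the scale on which the exponent changes.** For $|b|\ge4$ let $y(b)=\log_2\log_2|b|\ge1$. We want to use the exponent $\vartheta_k$ with $k$ the integer part of $y(b)$. (A single logarithm would not do: $\log_2|2b|=\log_2|b|+1$, so its integer part always changes when $b$ is doubled.) The integer part still jumps when $y(b)$ crosses an integer, so we stay away from the jumps. For $\sigma\in\{0,\frac12\}$ let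
$$R_\sigma=\{b:|b|\ge4,\ \operatorname{dist}(y(b)-\sigma,\mathbb Z)\ge\tfrac14\}.$$
For every real $y$ we have $\operatorname{dist}(y,\mathbb Z)+\operatorname{dist}(y-\frac12,\mathbb Z)=\frac12$, so one of the two distances is at least $\frac14$. Hence $R_0\cup R_{1/2}=\{b:|b|\ge4\}\in r$, and one of the two sets belongs to the ultrafilter $r$. Fix $\sigma$ with $R_\sigma\in r$. Put $k(b)=\lfloor y(b)-\sigma\rfloor\ge0$ for $|b|\ge4$, and define
$$\Lambda(b)=\lambda(\operatorname{sgn}b)\,|b|^{i\vartheta_{k(b)}}\ \ (|b|\ge4),\qquad\Lambda(b)=1\ \ (|b|<4).$$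

**Step 4: passing from $b$ to $ab+m$ does not change the exponent.** Fix $a\ne0$ and $m$. As $|b|\to\infty$ we have $\log_2|ab+m|=\log_2|b|+O(1)$, so
$$y(ab+m)-y(b)=\log_2\frac{\log_2|ab+m|}{\log_2|b|}\to0.$$
Let $b\in R_\sigma$ with $|b|$ so large that this difference is less than $\frac14$ in absolute value, $|ab|>|m|$ and $|ab+m|\ge4$. Since $y(b)-\sigma$ is at distance at least $\frac14$ from the integers, $y(ab+m)-\sigma$ has the same integer part. So $k(ab+m)=k(b)=:k$. Also $\operatorname{sgn}(ab+m)=\operatorname{sgn}(a)\operatorname{sgn}(b)$.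

**Step 5: compute the ratio.** For such $b$, since $|ab+m|=|a|\,|b|\,|1+\frac m{ab}|$ and $\lambda$ is multiplicative,
$$\frac{\Lambda(ab+m)}{\Lambda(b)}=\lambda(\operatorname{sgn}a)\;|a|^{i\vartheta_k}\;\Bigl|1+\frac m{ab}\Bigr|^{i\vartheta_k}.$$
Let $|b|\to\infty$ within $R_\sigma$. Then $k=k(b)\to\infty$, so the second factor tends to $\lambda(|a|)$ by (7). For the third factor, use $\bigl|\log|1+x|\bigr|\le2|x|$ for $|x|\le\frac12$ together with $|\vartheta_k|\le k\le y(b)$:
$$\Bigl|\vartheta_k\log\Bigl|1+\frac m{ab}\Bigr|\Bigr|\le\frac{2|m|\,k}{|ab|}\le\frac{2|m|\log_2\log_2|b|}{|ab|}\to0,$$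
so it tends to $1$. The ratio therefore tends to $\lambda(\operatorname{sgn}a)\lambda(|a|)=\lambda(a)$. Since $R_\sigma\in r$ and $|b|\to\infty$ along $r$, this is also its limit along $r$. By (1),
$$\tilde\Lambda(m+ar)=r\text{-}\lim_b\Lambda(ab+m)=r\text{-}\lim_b\frac{\Lambda(ab+m)}{\Lambda(b)}\cdot r\text{-}\lim_b\Lambda(b)=\lambda(a)\tilde\Lambda(r).\qquad\square$$

Note that $\Lambda$ depends on $r$ and $\lambda$ but not on $a$ or $m$. So one function serves all the ultrafilters $m+ar$ at once, and we can take limits in $a$.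

## Two translates of $p$ in $\beta\mathbb Z\cdot r$, and the bound $|M|\le2$

**Lemma 3.** Let $p,r\in\mathbb Z^*$, $m_1\ne m_2$ in $\mathbb Z$, $t_1,t_2\in\beta\mathbb Z$, and $m_i+p=t_i\cdot r$ for $i=1,2$. Then for every prime $\ell$, $h_\ell(t_1)=0$ or $h_\ell(t_2)=0$. Moreover $h_\ell(r)\ne0$.

*Proof.* Fix $\ell$ and write $h=h_\ell$.

**Step 1: the $\ell$-adic values separate $t_1$ and $t_2$.** By (4), $m_i+h(p)=h(t_i)h(r)$. Subtracting, $(h(t_2)-h(t_1))\,h(r)=m_2-m_1\ne0$. So $h(r)\ne0$ and $h(t_1)\ne h(t_2)$.

**Step 2: choose a character that sees the difference.** Suppose, for a contradiction, that $\alpha_i:=h(t_i)\ne0$ for both $i$, and let $\beta=\alpha_1/\alpha_2\in\mathbb Q_\ell^\times\setminus\{1\}$. We need a continuous homomorphism $\chi:\mathbb Q_\ell^\times\to S^1$ with $\chi(\beta)\ne1$. If $v_\ell(\beta)\ne0$, take $\chi(x)=\exp(\pi i\,v_\ell(x)/v_\ell(\beta))$; then $\chi(\beta)=-1$. If $v_\ell(\beta)=0$, then $\beta$ is a unit of $\mathbb Z_\ell$ different from $1$, so $\beta\not\equiv1\pmod{\ell^j}$ for some $j$. The characters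 of the finite abelian group $(\mathbb Z/\ell^j)^\times$ separate its points, so some character $\omega$ has $\omega(\beta)\neq1$, and we take $\chi(x)=\omega(x\,\ell^{-v_\ell(x)})$, where the unit $x\,\ell^{-v_\ell(x)}$ is read modulo $\ell^j$. In both cases $\chi$ is a homomorphism and is locally constant on $\mathbb Q_\ell^\times$, hence continuous.

**Step 3: compute $\tilde\Lambda(p)$ in two ways.** Let $\lambda=\chi|_{\mathbb Z\setminus\{0\}}$, which is multiplicative, and let $\Lambda$ be the function of Lemma 2 for $r$ and $\lambda$. Since $h(t_i)\ne0=h(0)$ we have $t_i\ne0$, so $t_i$-most integers $a$ are nonzero. By (2) and the continuity of $t\mapsto-m_i+t$,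
$$p=-m_i+t_i\cdot r=t_i\text{-}\lim_a\,(-m_i+ar).$$
Now apply the continuous map $\tilde\Lambda$ and Lemma 2:
$$\tilde\Lambda(p)=t_i\text{-}\lim_a\lambda(a)\,\tilde\Lambda(r)=\chi(\alpha_i)\,\tilde\Lambda(r)\qquad(i=1,2).$$
The last equality holds because $a\to h(t_i)=\alpha_i$ in $\mathbb Z_\ell$ along $t_i$, and $\chi$ is continuous at $\alpha_i\ne0$.

**Step 4: compare.** Since $|\tilde\Lambda(r)|=1$, we get $\chi(\alpha_1)=\chi(\alpha_2)$, that is, $\chi(\beta)=1$. This contradicts the choice of $\chi$. $\square$

The hypothesis $\alpha_i\ne0$ is used in Step 3: $\chi$ is defined on $\mathbb Q_\ell^\times$ only, so if $a\to0$ along $t_i$ the argument does not evaluate $t_i\text{-}\lim\chi(a)$. This exceptional case is the reason why the bound below is $2$.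

**The bound $|M|\le2$.** Suppose $m_1,m_2,m_3\in M$ are distinct, with $m_i+p=t_i\cdot r$. Fix any prime $\ell$. The three values $h_\ell(t_i)h_\ell(r)=m_i+h_\ell(p)$ are distinct, so at most one of them is $0$. Hence two of the $h_\ell(t_i)$ are nonzero, and applying Lemma 3 to those two indices gives a contradiction. $\square$

Together with $|N|\le1$ this proves Theorem 2, and with it Theorem 1: there is no solution of $q+p=s\cdot r$ in $\mathbb Z^*$, nor in $\mathbb N^*$.

## Counting $(\beta\mathbb Z+p)\cap(\beta\mathbb Z\cdot r)$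

The sharpness part of Theorem 3 was proved above. Here are the remaining parts. Let $p,r\in\mathbb Z^*$.

**Step 1: at most one $m$ has $m+p\in\mathbb Z\cdot r$.** Suppose $m_i+p=n_ir$ with $n_i\in\mathbb Z$ for $i=1,2$ and $m_1\ne m_2$. Since $m_i+p$ is nonprincipal and $0\cdot r=0$, both $n_i$ are nonzero. Then $h_\ell(n_i)=n_i\ne0$ for $i=1,2$. This contradicts Lemma 3 with $t_i=n_i$.

**Step 2: at most one $m$ has $m+p\in\mathbb Z^*\cdot r$.** Suppose $m_i+p=t_i\cdot r$ with $t_i\in\mathbb Z^*$ for $i=1,2$ and $m_1\ne m_2$. Put $d=m_2-m_1\ne0$. We eliminate $p$ and separate again. We have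
$$t_2\cdot r=m_2+p=d+(m_1+p)=d+t_1\cdot r.$$
The right side is $t_1\text{-}\lim_n(d+nr)$ and the left side is $t_2\text{-}\lim_n(nr)$. Also $\operatorname{cl}\{d+jr:j\in\mathbb Z\}=d+\beta\mathbb Z\cdot r$, because $t\mapsto d+t$ is a homeomorphism of $\beta\mathbb Z$ with inverse $t\mapsto-d+t$. So Lemma 1 says that one of the following holds:

1. $\{n:d+nr\in\beta\mathbb Z\cdot r\}\in t_1$;
2. $\{n:nr\in\operatorname{cl}\{d+jr:j\in\mathbb Z\}\}=\{n:-d+nr\in\beta\mathbb Z\cdot r\}\in t_2$.

As $t_1,t_2$ are nonprincipal, the set in question is infinite. Thus for some $e\in\{d,-d\}$ there are infinitely many integers $n\ne0$ with $e+nr=\tau_n\cdot r$ for some $\tau_n\in\beta\mathbb Z$.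

Fix a prime $\ell$. For each such $n$, apply Lemma 3 with the ultrafilter $nr\in\mathbb Z^*$ in place of $p$, to the two equations
$$0+nr=n\cdot r,\qquad e+nr=\tau_n\cdot r.$$
Since $h_\ell(n)=n\ne0$, the lemma gives $h_\ell(\tau_n)=0$. Then $e+n\,h_\ell(r)=h_\ell(\tau_n)h_\ell(r)=0$. Subtracting this for two different values of $n$ gives $h_\ell(r)=0$, and then $e=0$. This contradicts $e=\pm d\ne0$.

**Step 3: $|(\beta\mathbb Z+p)\cap(\beta\mathbb Z\cdot r)|\le2$.** Let $w=q+p=s\cdot r$ with $q,s\in\beta\mathbb Z$. By Theorem 1, either $s\in\mathbb Z$, or $s\in\mathbb Z^*$ and $q\in\mathbb Z$. In the first case $s\in N$, so $w=n_0r$, where $n_0$ is the only element of $N$. In the second case $w=q+p\in\mathbb Z^*\cdot r$, so by Step 2 $q$ is the unique integer $m_0$ with $m_0+p\in\mathbb Z^*\cdot r$, and $w=m_0+p$. So each case contributes at most one $w$.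

**Step 4: longer sums and products.** Suppose $q_1+\dots+q_j=s_1\cdots s_k$ with $j,k\ge2$ and all terms and factors in $\mathbb Z^*$. Since $\mathbb Z^*+\mathbb Z^*\subseteq\mathbb Z^*$ and $\mathbb Z^*\cdot\mathbb Z^*\subseteq\mathbb Z^*$, the ultrafilters $q=q_1+\dots+q_{j-1}$ and $s=s_1\cdots s_{k-1}$ are in $\mathbb Z^*$. By associativity $q+q_j=s\cdot s_k$, which Theorem 1 excludes. This completes the proof of Theorem 3. $\square$
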